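
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Mean values over small geodesic spheres:\\ the equivalence of four conditions}


\begin{abstract}
On a Riemannian manifold there are two natural means of a function over a small geodesic sphere: one uses the induced area, the other the exponential map and the Euclidean unit sphere in the tangent space. A conjecture of O.~Kowalski says that, on an analytic manifold and to any prescribed even order (finite or infinite), the following are equivalent: the first mean has the mean value property for harmonic functions; the second mean has it; the two means agree on harmonic functions; the two means agree on all sufficiently smooth functions. We prove the conjecture, at each point separately. At finite order, each condition is equivalent to the vanishing of an explicit finite list of spherical-harmonic components of the normalized volume density; at infinite order, to the volume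 density being radial. The finite-order statement also holds for smooth metrics, and we determine its geometric content at the lowest orders.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $(M,g)$ be a connected Riemannian manifold of dimension $n\ge 2$, with Laplacian $\Delta$. A function $f$ is \emph{harmonic} if $\Delta f=0$. For $m\in M$ and small $\varepsilon>0$ let $B_m(\varepsilon)$ be the geodesic ball of center $m$ and radius $\varepsilon$, let $d\sigma$ be the volume element of $\partial B_m(\varepsilon)$, and let $du$ be that of the unit sphere $S^{n-1}\subset T_mM$. A continuous function $f$ near $m$ has two means over the geodesic sphere of radius $\varepsilon$: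
\[
M_m(\varepsilon,f)=\frac{1}{\operatorname{vol}(\partial B_m(\varepsilon))}\int_{\partial B_m(\varepsilon)} f\,d\sigma ,
\qquad
L_m(\varepsilon,f)=\frac{1}{\operatorname{vol}(S^{n-1})}\int_{S^{n-1}} f(\exp_m(\varepsilon u))\,du .
\]
The first weights a portion of the sphere by its area, the second by the solid angle under which it is seen from $m$. In Euclidean space they coincide, and for harmonic $f$ both equal $f(m)$. On a curved manifold one can ask to what order in $\varepsilon$ these facts survive. For a natural number $k$, or $k=+\infty$, this leads to four conditions at a point $m$: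
\begin{itemize}
\item[$(i)_k$] $M_m(\varepsilon,f)=f(m)+O(\varepsilon^{2k+2})$ for all harmonic $f$ near $m$;
\item[$(ii)_k$] $L_m(\varepsilon,f)=f(m)+O(\varepsilon^{2k+2})$ for all harmonic $f$ near $m$;
\item[$(iii)_k$] $M_m(\varepsilon,f)=L_m(\varepsilon,f)+O(\varepsilon^{2k+2})$ for all harmonic $f$ near $m$;
\item[$(iv)_k$] $M_m(\varepsilon,f)=L_m(\varepsilon,f)+O(\varepsilon^{2k+2})$ for all $f$ of class $C^{2k+2}$ near $m$.
\end{itemize}
Here $\varepsilon\to0$. For $k=+\infty$ the formulas are understood without remainder: equality holds for all sufficiently small $\varepsilon$ (depending on $f$), and $(iv)_\infty$ refers to $C^\infty$ functions.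

O.~Kowalski conjectured (see \cite{source}) that on an analytic Riemannian manifold, for every $k$, the four conditions, each required at every $m\in M$, are mutually equivalent. We prove this.

Some implications are immediate: $(iv)_k$ contains $(iii)_k$, because harmonic functions are smooth, and $(i)_k$ and $(ii)_k$ together give $(iii)_k$. There is also one clear situation in which everything holds. Let $\theta=\sqrt{\det(g_{ij})}$ be the volume density at $m$, computed in normal coordinates at $m$. The ratio of the two weights is governed by $\theta$, and if $\theta$ is \emph{radial}, that is, depends only on the distance from $m$, then the two means are the same. One may therefore guess that all four conditions measure how far $\theta$ is from being radial.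

It is less clear why $(i)_k$ alone should control $(ii)_k$. For an individual harmonic function the three defects $M_m-f(m)$, $L_m-f(m)$, $M_m-L_m$ are in general different, and one of them can vanish to higher order than the others (see Section~\ref{sec:four}). The equivalence must use \emph{all} harmonic functions, and this is how the proof works. At the first order not yet known to vanish, the coefficients of the three defects are sums of the same pairings between Taylor data of $f$ and components of the normalized density, taken with three different systems of nonzero weights. The Taylor data that occur there can be prescribed freely, so each pairing has to vanish by itself, and the weights do not matter.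

The condition $A_k(m)$ below is a condition on finitely many Taylor coefficients of $\theta$ at $m$; see Definition~\ref{def:A}. The injectivity radius at $m$ is the supremum of all $r$ such that $\exp_m$ is defined on the open ball of radius $r$ in $T_mM$ and is a diffeomorphism from it onto its image.

\begin{theorem}\label{thm:main}
Let $(M,g)$ be real analytic and $n\ge2$.
\begin{itemize}
\item[(a)] For every finite $k$ and every $m\in M$, the conditions $(i)_k$, $(ii)_k$, $(iii)_k$, $(iv)_k$ at the point $m$ are equivalent to each other and to $A_k(m)$.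
\item[(b)] For every $m\in M$, the conditions $(i)_\infty$, $(ii)_\infty$, $(iii)_\infty$, $(iv)_\infty$ at the point $m$ are equivalent to each other and to the following: the volume density $\theta$ at $m$ is radial near $m$.
\end{itemize}
In particular Kowalski's conjecture holds. In case (b), when the conditions hold, the identity in $(iv)_\infty$ is true for all continuous $f$, and all four identities hold for every $\varepsilon$ below the injectivity radius at $m$ with $\overline{B_m(\varepsilon)}$ contained in the domain of $f$. Thus other readings of ``without remainder'' make no difference.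
\end{theorem}

Analyticity enters at two places: through the Cauchy--Kovalevskaya theorem, where it can be avoided, and for $k=\infty$, where the Taylor series of $\theta$ must determine $\theta$.

\begin{theorem}\label{thm:smooth}
Part (a) of Theorem~\ref{thm:main} holds for $C^\infty$ metrics, and the following condition at $m$ may be added to the list:
\begin{itemize}
\item[$(v)_k$] $\displaystyle \frac{1}{\operatorname{vol}(B_m(\varepsilon))}\int_{B_m(\varepsilon)}f=f(m)+O(\varepsilon^{2k+2})$ for all harmonic $f$ near $m$.
\end{itemize}
Now let $(M,g)$ be a connected $C^\infty$ manifold and require the conditions at every $m\in M$.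
\begin{itemize}
\item For $k\le 1$ they always hold.
\item For $k=2$ they hold if and only if $g$ is Einstein with constant scalar curvature (for $n=2$: of constant Gauss curvature). Hence, if they hold for some $k\ge2$, then $g$ is analytic in a suitable atlas; and the equivalence of $(i)_\infty$--$(iv)_\infty$ needs only a $C^\infty$ metric.
\item For $k=3$ they hold if and only if $g$ is Einstein with constant scalar curvature, $\dot R=\frac{|R|^2}{n}g$, and $|R|^2$ is constant, where $\dot R_{ij}=\sum_{a,b,c} R_{iabc}R_{jabc}$.
\item The levels $k=1,2,3,4$ are pairwise distinct.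
\end{itemize}
\end{theorem}

Section~\ref{sec:density} expresses the means through $\theta$ and derives the three families of weights. Section~\ref{sec:four} treats the first nontrivial order by hand. Section~\ref{sec:prescribe} constructs the harmonic functions we need. Sections~\ref{sec:finite} and~\ref{sec:infinite} prove Theorem~\ref{thm:main}, and the last two sections prove Theorem~\ref{thm:smooth}.

\section{The density and the three defects}\label{sec:density}

Fix $m$ and normal coordinates $x$ at $m$, identifying $T_mM=\mathbb R^n$; they are analytic if $g$ is. Write $x=ru$ with $r=|x|$, $|u|=1$, and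
\[
\langle\varphi,\psi\rangle=\frac1{\operatorname{vol}(S^{n-1})}\int_{S^{n-1}}\varphi\psi\,du .
\]
By the Gauss lemma the geodesics from $m$ meet $\partial B_m(r)$ orthogonally, so $d\sigma=r^{n-1}\theta(ru)\,du$ on $\partial B_m(r)$. Normalize the density on each sphere:
\[
\bar\theta(r)=\langle\theta(r\,\cdot),1\rangle,\qquad a(r,u)=\frac{\theta(ru)}{\bar\theta(r)},\qquad \langle a(r,\cdot),1\rangle=1 .
\]
Then, with $f(r\,\cdot)$ denoting $u\mapsto f(ru)$,
\begin{equation}\label{eq:means}
M_m(r,f)=\langle f(r\,\cdot),a(r,\cdot)\rangle,\qquad L_m(r,f)=\langle f(r\,\cdot),1\rangle .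
\end{equation}
The function $a$ is the whole difference between the two means, and $a\equiv1$ exactly when $\theta$ is radial.

\paragraph{Polynomials on the sphere.} Let $P_i$ be the space of homogeneous polynomials of degree $i$ on $\mathbb R^n$ (with $P_i=0$ for $i<0$), let $\Delta_0$ be the Euclidean Laplacian, and let $\mathcal H_i=P_i\cap\ker\Delta_0$. We use these textbook facts: $\Delta_0:P_i\to P_{i-2}$ is onto; $P_i=\mathcal H_i\oplus|x|^2P_{i-2}$; and the restrictions of $\mathcal H_d$ and $\mathcal H_{e}$ to $S^{n-1}$ are orthogonal for $d\neq e$. We identify a polynomial in $\mathcal H_d$ with its restriction to $S^{n-1}$. Since $|x|^2=1$ on the sphere, iterating the decomposition gives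
\begin{equation}\label{eq:decomp}
P_i|_{S^{n-1}}=\bigoplus_{\substack{0\le d\le i\\ d\equiv i\ (2)}}\mathcal H_d .
\end{equation}

\paragraph{Taylor coefficients.} Since $\theta$ is smooth in $x$, we have $\theta(ru)\sim1+\sum_{j\ge1}\theta_j(u)r^j$ with $\theta_j\in P_j$. The odd $\theta_j$ have mean zero, so the Taylor series of $\bar\theta$ has only even powers of $r$. Hence $a\sim1+\sum_{j\ge1}a_jr^j$, where $a_j$ is a linear combination of the $\theta_i$ with $i\le j$, $i\equiv j$ mod $2$ (and $\theta_0=1$). Multiplying $\theta_i$ by $|x|^{j-i}$ shows that $a_j\in P_j|_{S^{n-1}}$. By \eqref{eq:decomp},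
\[
a_j=\sum_{d}a_{j,d},\qquad a_{j,d}\in\mathcal H_d,\qquad
a_{j,d}=0\ \text{ unless }\ 1\le d\le j,\ d\equiv j\ (2);
\]
here $a_{j,0}=\langle a_j,1\rangle=0$ because $\langle a,1\rangle=1$.

\begin{definition}\label{def:A}
For finite $k\ge 0$, the condition $A_k(m)$ is: $a_{j,d}=0$ whenever $d,j\ge1$ and $d+j\le 2k$. Equivalently, by \eqref{eq:decomp}: $\langle q,a_j\rangle=0$ for all $q\in P_i$ with $i\ge0$, $j\ge1$, $i+j\le2k$.
\end{definition}

The condition $A_0(m)$ is empty. Since $d\le j$, the condition $A_k(m)$ contains $a_j=0$ for $1\le j\le k$. Components with $d+j=2k-1$ vanish by parity, so passing from $A_{k-1}(m)$ to $A_k(m)$ adds the $k$ equations $a_{2k-i,i}=0$, $1\le i\le k$; see Figure~\ref{fig:triangle}.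

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.58]
\draw[->] (0,0)--(6.2,0) node[right] {$d$};
\draw[->] (0,0)--(0,8.2) node[above] {$j$};
\foreach \x in {1,2,3,4} \draw (\x,0.1)--(\x,-0.1) node[below] {\small $\x$};
\foreach \y in {1,2,3,4,5,6,7} \draw (0.1,\y)--(-0.1,\y) node[left] {\small $\y$};
\foreach \k in {1,2,3,4} \draw[dashed] (0.5,2*\k-0.5)--(\k+0.4,\k-0.4) node[right] {\small $k=\k$};
\foreach \p in {(1,1),(1,3),(2,2),(1,5),(2,4),(3,3),(1,7),(2,6),(3,5),(4,4)} \fill \p circle (3pt);
\end{tikzpicture}
\caption{Each dot $(d,j)$ is a component $a_{j,d}$ of the normalized volume density that is not excluded by degree and parity ($1\le d\le j$, $d\equiv j$ mod $2$): $j$ is the power of $r$, $d$ the degree of the spherical harmonic. Only $d+j\le 8$ is shown. Condition $A_k(m)$ says that all components on and below the dashed line $d+j=2k$ vanish.}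
\label{fig:triangle}
\end{figure}

For smooth $f$ near $m$ with Taylor series $\sum f_i$, $f_i\in P_i$, decompose likewise $f_i|_{S^{n-1}}=\sum_{d\le i}f_{i,d}$ with $f_{i,d}\in\mathcal H_d$. The top part $f_{i,i}$ plays a special role. We write
\[
H_i(f)=f_{i,i}\in\mathcal H_i ;
\]
it is the $\mathcal H_i$-component of $f_i$ in $P_i=\mathcal H_i\oplus|x|^2P_{i-2}$. By orthogonality,
\begin{equation}\label{eq:pair}
\langle f_i,a_j\rangle=\sum_{1\le d\le \min(i,j)}\langle f_{i,d},a_{j,d}\rangle\quad(j\ge1),
\qquad \langle f_i,a_j\rangle=0\ \text{ if } i=0 \text{ or } i+j \text{ is odd}.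
\end{equation}

\paragraph{The three weights.} Let $f$ be harmonic near $m$; it is smooth, as harmonic functions are. By the divergence theorem $0=\int_{B_m(r)}\Delta f=\int_{\partial B_m(r)}\partial_rf\,d\sigma$, that is,
\begin{equation}\label{eq:div}
\langle\partial_rf,a\rangle=0
\end{equation}
for every $r>0$ below the injectivity radius at $m$ with $\overline{B_m(r)}$ in the domain of $f$. This is the only property of harmonic functions used in the following formulas. Differentiate \eqref{eq:means} and use \eqref{eq:div}:
\begin{equation}\label{eq:three}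
M_m-L_m=\langle f,a-1\rangle,\qquad
rM_m'=\langle f,r\partial_ra\rangle,\qquad
rL_m'=\langle r\partial_rf,1\rangle=-\langle r\partial_rf,a-1\rangle .
\end{equation}
In the second formula the derivative has been moved to $a$, in the third it stays on $f$. All three expressions are smooth in $r$ up to $r=0$. The coefficient of $r^l$ in their Taylor expansions is
\begin{equation}\label{eq:weights}
\sum_{\substack{i+j=l\\ j\ge1}}w_{ij}\langle f_i,a_j\rangle,\qquad
w_{ij}=1,\qquad w_{ij}=j,\qquad w_{ij}=-i,
\end{equation}
respectively. Since $M_m$ and $L_m$ have the value $f(m)$ at $r=0$, for finite $k$ the conditions $(iii)_k$, $(i)_k$, $(ii)_k$ at $m$ say exactly that the respective sum \eqref{eq:weights} vanishes for $1\le l\le 2k+1$ and all harmonic $f$ near $m$. For odd $l$ it always vanishes, by \eqref{eq:pair}. This is why only even powers $2k+2$ appear in the conditions.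

\begin{remark}
The third weight gives a direct implication $(iv)_k\Rightarrow(ii)_k$ for finite $k$: by \eqref{eq:div}, $M_m(r,r\partial_rf)=0$, while $L_m(r,r\partial_rf)=rL_m'(r,f)$. Applying $(iv)_k$ to the smooth function $r\partial_rf=x^i\partial_if$ gives $rL_m'=O(r^{2k+2})$, and integration gives $(ii)_k$. This argument uses $(iv)_k$ for a function that need not be harmonic. The converse implications require the analysis below.
\end{remark}

\section{The first nontrivial order, by hand}\label{sec:four}

In normal coordinates $g_{ij}=\delta_{ij}+O(|x|^2)$, so $a_1=\theta_1=0$. At order $r^2$ the terms of \eqref{eq:weights} are $\langle f_1,a_1\rangle=0$ and $\langle f_0,a_2\rangle=0$. Hence $(i)_1,(ii)_1,(iii)_1$ hold on every manifold, and $A_1(m)$, which reads $a_{1,1}=0$, is also automatic.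

At order $r^4$ two pairings remain, $\langle f_1,a_3\rangle$ and $\langle f_2,a_2\rangle$. Because the first derivatives of $g_{ij}$ vanish at $m$, $\Delta f(m)=\Delta_0f_2$; so for harmonic $f$ both $f_1\in\mathcal H_1$ and $f_2\in\mathcal H_2$, and only $a_{3,1}$ and $a_{2,2}$ are seen. Dividing the coefficients of $rM_m'$ and $rL_m'$ by $4$, we get
\begin{align*}
M_m-L_m&=\bigl(\langle f_1,a_{3,1}\rangle+\langle f_2,a_{2,2}\rangle\bigr)\,r^4+O(r^6),\\
M_m-f(m)&=\tfrac14\bigl(3\langle f_1,a_{3,1}\rangle+2\langle f_2,a_{2,2}\rangle\bigr)\,r^4+O(r^6),\\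
L_m-f(m)&=-\tfrac14\bigl(\langle f_1,a_{3,1}\rangle+2\langle f_2,a_{2,2}\rangle\bigr)\,r^4+O(r^6).
\end{align*}
For a single $f$ the vanishing of these coefficients gives three different conditions. But there are harmonic functions near $m$ with arbitrary $f_1\in\mathcal H_1$ and $f_2\in\mathcal H_2$ (Lemma~\ref{lem:prescribe}). Taking $f_1=a_{3,1}$, $f_2=0$, and then $f_1=0$, $f_2=a_{2,2}$, we see that each of $(i)_2,(ii)_2,(iii)_2$ forces $a_{3,1}=0$ and $a_{2,2}=0$. Together with $a_{1,1}=0$ this is $A_2(m)$.

At the next order one new difficulty appears. The pairings at $r^6$ are $\langle f_1,a_5\rangle$, $\langle f_2,a_4\rangle$, $\langle f_3,a_3\rangle$, $\langle f_4,a_2\rangle$, $\langle f_5,a_1\rangle$. The polynomial $f_3$ need not be Euclidean harmonic: $f_3=H_3(f)+|x|^2q$ with a linear form $q$ that is determined by the curvature and $f_1$, so it cannot be chosen freely. On the sphere, however, $|x|^2q=q$, and $\langle q,a_3\rangle=\langle q,a_{3,1}\rangle=0$ by $A_2(m)$, which we already have. Also $\langle f_4,a_2\rangle=\langle f_5,a_1\rangle=0$, because $A_2(m)$ contains $a_1=a_2=0$.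 The uncontrolled lower part of $f_i$ thus pairs with components of $a_j$ that vanish by the preceding step. This makes an induction on $k$ possible.

\section{Harmonic functions with prescribed leading parts}\label{sec:prescribe}

\begin{lemma}\label{lem:prescribe}
For every $N$ and all $h_i\in\mathcal H_i$ $(0\le i\le N)$ there is a harmonic function $f$ near $m$ with $H_i(f)=h_i$ for $0\le i\le N$.
\end{lemma}

We give the proof for analytic $g$; for smooth $g$ see Section~\ref{sec:smooth}. It has two parts: a formal power series solution, in which the freedom of choosing the $h_i$ is visible, and a passage to an actual solution, since the formal series need not converge.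

\begin{proof}[Proof for analytic $g$]
\emph{Formal solution.} Write $\Delta=g^{ij}\partial_i\partial_j+b^j\partial_j$. In normal coordinates $g^{ij}=\delta^{ij}+O(|x|^2)$ and $b^j=O(|x|)$. Collecting the terms of the expanded coefficients by degree, we get formally $\Delta=\Delta_0+\sum_{s\ge2}D_s$ with $D_s:P_i\to P_{i+s-2}$. A formal series $F=\sum F_i$, $F_i\in P_i$, satisfies $\Delta F=0$ if and only if
\[
\Delta_0F_l=-\sum_{s\ge2}D_sF_{l-s}\qquad\text{for all } l .
\]
The right side lies in $P_{l-2}$ and involves only earlier coefficients. As $\Delta_0:P_l\to P_{l-2}$ is onto with kernel $\mathcal H_l$, the equations can be solved recursively, and the $\mathcal H_l$-component of $F_l$ may be prescribed arbitrarily. We prescribe $h_l$ for $l\le N$ and $0$ for $l>N$.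

\emph{Actual solution.} Truncate the formal Cauchy data $F|_{x_n=0}$ and $\partial_nF|_{x_n=0}$ at degrees $N$ and $N-1$. Since $g^{nn}>0$, the hyperplane $x_n=0$ is noncharacteristic, and the Cauchy--Kovalevskaya theorem gives an analytic solution $f$ of $\Delta f=0$ near $0$ with these polynomial data. The formal series $d=F-f$ satisfies $\Delta d=0$. We claim that $\partial^\alpha d(0)=0$ for all $|\alpha|\le N$, by induction on $\alpha_n$. For $\alpha_n=0$ and $\alpha_n=1$ this holds by the choice of data. For $\alpha_n\ge2$ apply $\partial^{\alpha-2e_n}$ to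
\[
\partial_n^2d=-(g^{nn})^{-1}\Bigl(\sum_{(i,j)\ne(n,n)}g^{ij}\partial_i\partial_jd+\sum_jb^j\partial_jd\Bigr).
\]
By Leibniz' rule the right side becomes a combination of derivatives $\partial^\gamma d$ with $|\gamma|\le|\alpha|$. Moreover $\gamma_n\le(\alpha_n-2)+1$, since $\partial_n^2d$ does not occur on the right. These vanish at $0$ by induction. Hence $f$ and $F$ have the same Taylor coefficients up to degree $N$, and $H_i(f)=h_i$ for $i\le N$.
\end{proof}

\section{The leading defect and finite $k$}\label{sec:finite}

The following proposition is the general form of the computation in Section~\ref{sec:four}.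

\begin{proposition}\label{prop:leading}
Let $k\ge1$ and assume $A_{k-1}(m)$. For $f$ harmonic near $m$ put $\delta_i=\langle H_i(f),a_{2k-i,i}\rangle$. Then
\begin{align*}
M_m(r,f)-L_m(r,f)&=r^{2k}\sum_{i=1}^{k}\delta_i+O(r^{2k+2}),\\
M_m(r,f)-f(m)&=r^{2k}\sum_{i=1}^{k}\frac{2k-i}{2k}\,\delta_i+O(r^{2k+2}),\\
L_m(r,f)-f(m)&=-r^{2k}\sum_{i=1}^{k}\frac{i}{2k}\,\delta_i+O(r^{2k+2}).
\end{align*}
\end{proposition}

\begin{proof}
Consider \eqref{eq:weights}. For odd $l$ the sum vanishes by \eqref{eq:pair}. For $1\le l\le 2k-2$ every pairing $\langle f_i,a_j\rangle$ with $i+j=l$, $j\ge1$, vanishes by $A_{k-1}(m)$. Let $l=2k=i+j$ with $j\ge1$. In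
\[
\langle f_i,a_j\rangle=\sum_{1\le d\le\min(i,j)}\langle f_{i,d},a_{j,d}\rangle
\]
only degrees $d\equiv i$ mod $2$ occur. If $d<i$, then $d\le i-2$ and $d+j\le 2k-2$, so $a_{j,d}=0$ by $A_{k-1}(m)$. What is left is the term $d=i$, which is $\langle H_i(f),a_{2k-i,i}\rangle=\delta_i$ and is present only for $1\le i\le j$, that is, $1\le i\le k$. So the coefficient of $r^{2k}$ in \eqref{eq:weights} is $\sum_{i=1}^kw_{i,2k-i}\,\delta_i$. For $M_m-f(m)$ and $L_m-f(m)$ divide by $2k$, the factor produced by $r\,d/dr$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]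
\emph{$A_k(m)$ implies all four conditions.} Let $f\in C^{2k+2}$. Then $f(ru)=\sum_{i\le2k+1}f_i(u)r^i+O(r^{2k+2})$ uniformly in $u$, and the coefficient of $r^l$ in $M_m-L_m=\langle f,a-1\rangle$, $l\le2k+1$, is $\sum_{i+j=l,\,j\ge1}\langle f_i,a_j\rangle$. Every pairing here vanishes: by $A_k(m)$ if $l\le2k$, by parity if $l=2k+1$. This is $(iv)_k$. For harmonic $f$ the same vanishing, term by term, shows that the sums \eqref{eq:weights} are zero for $1\le l\le 2k+1$ with each of the three weights. This gives $(iii)_k$, $(i)_k$, $(ii)_k$.

\emph{Each condition implies $A_k(m)$.} Since harmonic functions are smooth, $(iv)_k$ implies $(iii)_k$. So let $(X)$ be one of $(i),(ii),(iii)$. We show by induction on $k$ that $(X)_k$ at $m$ implies $A_k(m)$. For $k=0$ there is nothing to prove. Let $k\ge1$ and assume $(X)_k$ at $m$. Then $(X)_{k-1}$ holds, hence $A_{k-1}(m)$ by induction, and Proposition~\ref{prop:leading} applies. It gives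
\[
\sum_{i=1}^kc_i\,\langle H_i(f),a_{2k-i,i}\rangle=0\qquad\text{for all harmonic } f \text{ near } m,
\]
where $c_i$ is $\frac{2k-i}{2k}$, $-\frac{i}{2k}$ or $1$ when $(X)$ is $(i)$, $(ii)$ or $(iii)$, respectively. In each case $c_i\ne0$ for $1\le i\le k$. Fix such an $i$. By Lemma~\ref{lem:prescribe} there is a harmonic $f$ near $m$ with $H_i(f)=a_{2k-i,i}$ and $H_{i'}(f)=0$ for all other $i'\le k$. For this $f$ the relation reads $c_i\langle a_{2k-i,i},a_{2k-i,i}\rangle=0$, so $a_{2k-i,i}=0$. As $i$ ranges over $1,\dots,k$ these are the equations that $A_k(m)$ adds to $A_{k-1}(m)$.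
\end{proof}

The point $m$ was fixed throughout: the equivalence is pointwise, and requiring the conditions at every $m$ gives the conjecture for finite $k$.

\section{The case $k=\infty$}\label{sec:infinite}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $\rho$ be the injectivity radius at $m$.

Suppose one of $(i)_\infty$, $(ii)_\infty$, $(iii)_\infty$ holds at $m$. Then the corresponding condition holds for every finite $k$, so $A_k(m)$ holds for all $k$ by part (a), and $a_j=0$ for all $j\ge1$. Since $\theta=\bar\theta\,a$, each $\theta_j$ is constant on $S^{n-1}$. The metric is analytic, so the power series of $\theta$ converges to $\theta$ near $0$, and $\theta(ru)$ does not depend on $u$ for small $r$. Thus $\theta$ is radial near $m$.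

Conversely, suppose $\theta$ is radial near $m$. For each $u$ the function $r\mapsto\theta(ru)$ is analytic on $[0,\rho)$, so by unique continuation $\theta(ru)$ is independent of $u$ for all $0\le r<\rho$, and $a\equiv1$ there. By \eqref{eq:means}, $M_m(\varepsilon,f)=L_m(\varepsilon,f)$ for every continuous $f$ and every $\varepsilon<\rho$ with $\overline{B_m(\varepsilon)}$ in the domain of $f$. This gives $(iv)_\infty$ and $(iii)_\infty$. If $f$ is harmonic, \eqref{eq:three} gives $L_m'=0$ for all these radii, so $L_m(\varepsilon,f)=f(m)$ and $M_m(\varepsilon,f)=L_m(\varepsilon,f)=f(m)$, which are $(ii)_\infty$ and $(i)_\infty$.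

Finally $(iv)_\infty$ implies $(iii)_\infty$, because harmonic functions are $C^\infty$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main} and of the conjecture.

\section{Smooth metrics and solid means}\label{sec:smooth}

For finite $k$ the arguments of Sections~\ref{sec:density} and~\ref{sec:finite} use only Taylor expansions of smooth functions and Lemma~\ref{lem:prescribe}. So Theorem~\ref{thm:main}(a) holds for $C^\infty$ metrics once that lemma is proved without analyticity. The idea is this. On a very small ball the metric is nearly Euclidean after rescaling, so a Dirichlet problem with boundary values $h=\sum h_i$ has a solution close to $h$. The map from boundary values to harmonic parts is then close to the identity, hence invertible.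

\begin{proof}[Proof of Lemma~\ref{lem:prescribe} for $C^\infty$ metrics]
For small $t>0$ let $g_t$ be the metric $(g_{ij}(tx))$ on the closed unit ball $\bar B\subset\mathbb R^n$. Its Laplacian $\Delta_t=g^{ij}(tx)\partial_i\partial_j+t\,b^j(tx)\partial_j$ has coefficients converging in $C^\infty(\bar B)$ to those of $\Delta_0$ as $t\to0$. Let $\mathcal H=\bigoplus_{i\le N}\mathcal H_i$. For $h\in\mathcal H$ let $u_h$ be the unique smooth solution of $\Delta_tu_h=0$ in the ball with $u_h=h$ on the unit sphere; it depends linearly on $h$. Put $w=u_h-h$. Then $w=0$ on the sphere and $\Delta_tw=-\Delta_th\to-\Delta_0h=0$ in $C^\infty(\bar B)$.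

We claim that $w\to0$ in $C^{N+1}$ near $0$. Fix $\alpha\in(0,1)$. The maximum principle \cite[Thm~3.7]{GT} gives $\sup|w|\to0$, and the global Schauder estimate \cite[Thm~6.6]{GT} then gives $w\to0$ in $C^{2,\alpha}(\bar B)$; the constants are uniform for small $t$. For higher derivatives let $\chi$ be a smooth cutoff function with compact support in the open ball and $\chi=1$ near $0$. Then $\chi\,\partial_pw$ vanishes on the sphere and
\[
\Delta_t(\chi\,\partial_pw)=\chi\,\partial_p(\Delta_tw)-\chi\,[\partial_p,\Delta_t]w+2g_t^{-1}(d\chi,d(\partial_pw))+(\Delta_t\chi)\,\partial_pw ,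
\]
whose right side involves $w$ only through $\partial_p(\Delta_tw)$ and derivatives of order at most $2$, and so tends to $0$ in $C^{\alpha}$. The two cited estimates give $\chi\,\partial_pw\to0$ in $C^{2,\alpha}$. Repeating this for higher and higher derivatives of $w$, with cutoff functions each equal to $1$ near $0$ and supported where the preceding one equals $1$, proves the claim.

Hence the linear maps $T_t:\mathcal H\to\mathcal H$, $T_th=\sum_{i\le N}H_i(u_h)$, converge to the identity of the finite-dimensional space $\mathcal H$, and $T_t$ is invertible for some $t>0$. Fix such a $t$. The pullback of $g$ under $x\mapsto tx$ is $t^2g_t$, so $f(x)=u_h(x/t)$ is $g$-harmonic near $m$, with $H_i(f)=t^{-i}H_i(u_h)$. Choosing $h=T_t^{-1}\bigl(\sum_it^ih_i\bigr)$ gives $H_i(f)=h_i$.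
\end{proof}

\begin{proof}[Proof of $(i)_k\Leftrightarrow(v)_k$ at $m$]
For $f$ harmonic near $m$,
\[
\int_{B_m(\varepsilon)}(f-f(m))=\operatorname{vol}(S^{n-1})\int_0^\varepsilon s^{n-1}\bar\theta(s)\bigl(M_m(s,f)-f(m)\bigr)\,ds ,
\]
and $\operatorname{vol}(B_m(\varepsilon))\sim\frac1n\operatorname{vol}(S^{n-1})\,\varepsilon^n$. If $M_m-f(m)=O(s^{2k+2})$, the solid defect is $O(\varepsilon^{2k+2})$. If not, $M_m-f(m)$ has a first nonzero Taylor term $\gamma s^l$ with $l\le2k+1$; since $\bar\theta(0)=1$, the integral is $\operatorname{vol}(S^{n-1})\frac{\gamma}{n+l}\varepsilon^{n+l}+O(\varepsilon^{n+l+1})$, and the solid defect is not $O(\varepsilon^{2k+2})$.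
\end{proof}

\section{The geometry of the lowest levels}\label{sec:low}

From now on $(M,g)$ is a connected $C^\infty$ manifold and the conditions are required at every point; by what has been proved, for finite $k$ this means $A_k(m)$ for all $m$. To translate $A_k$ into curvature we expand $\theta$.

\paragraph{Conventions.} All indices refer to orthonormal frames, and repeated indices are summed. The sign of $R$ is such that constant curvature $c$ means $R_{abcd}=c(\delta_{ac}\delta_{bd}-\delta_{ad}\delta_{bc})$, and $\mathrm{Ric}_{ij}=R_{iaja}$. For a unit vector $u$, $R_u$ is the symmetric endomorphism with $(R_u)_{ab}=R_{iajb}u^iu^j$. It annihilates $u$, so traces over $u^\perp$ and over the whole space agree; $\operatorname{tr}R_u=\mathrm{Ric}(u,u)$. We write $R_u^{(i)}$ for the same expression formed with $\nabla_u^iR$, and $R_u',R_u'',R_u'''$ for $i=1,2,3$. Expressions polynomial in $u$ are extended to all $u\in T_mM$ as forms.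

\paragraph{Expansion of $\theta$.} Along $r\mapsto\exp_m(ru)$, in a parallel frame, let $J$ be the solution of $J''+R_uJ=0$, $J(0)=0$, $J'(0)=I$ on $u^\perp$, where here $R_u$ is taken at $\exp_m(ru)$ in the direction of the geodesic. The shape operator of the geodesic spheres is $S=J'J^{-1}$. It satisfies the Riccati equation $S'+S^2+R_u=0$, and since the area density is $\det J=r^{n-1}\theta$,
\[
\operatorname{tr}S=\frac{n-1}{r}+\partial_r\log\theta .
\]
As $J=rI+O(r^3)$, we have $S=\frac1rI+\sum_{i\ge1}s_ir^i$ as a Taylor expansion. The curvature term along the geodesic is $\sum_i\frac{r^i}{i!}R_u^{(i)}$, now with all tensors at $m$. The coefficient of $r^i$ in the Riccati equation gives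
\[
(i+3)\,s_{i+1}=-\frac1{i!}R_u^{(i)}-\sum_{\substack{p+q=i\\ p,q\ge1}}s_ps_q ,
\]
hence
\[
s_1=-\tfrac13R_u,\quad s_2=-\tfrac14R_u',\quad s_3=-\tfrac1{10}R_u''-\tfrac1{45}R_u^2,\quad s_4=-\tfrac1{36}R_u'''-\tfrac1{72}(R_uR_u'+R_u'R_u).
\]
Integrating $\partial_r\log\theta=\sum(\operatorname{tr}s_i)r^i$, and writing $\operatorname{tr}R_u'=(\nabla_u\mathrm{Ric})(u,u)$, we get
\[
\theta_1=0,\quad\theta_2=-\tfrac16\mathrm{Ric}(u,u),\quad \theta_3=-\tfrac1{12}(\nabla_u\mathrm{Ric})(u,u);\qquad
a_2=\theta_2-\langle\theta_2,1\rangle,\quad a_3=\theta_3 .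
\]

To extract components we use, for $H\in\mathcal H_d$,
\begin{equation}\label{eq:lap}
\Delta_0(|u|^{2s}H)=2s(2s+n-2+2d)\,|u|^{2s-2}H ,
\end{equation}
and the fact that $\Delta_0$ of a form $T_{i_1\dots i_p}u^{i_1}\cdots u^{i_p}$ is twice the sum of the contractions of $T$ over all pairs of indices.

\subsection{Levels $k\le1$ and $k=2$}

We saw in Section~\ref{sec:four} that $A_1(m)$ always holds; $A_0(m)$ is empty. The condition $A_2(m)$ adds $a_{2,2}=0$ and $a_{3,1}=0$. The first says that the trace-free part of $\mathrm{Ric}$ vanishes at $m$, i.e.\ $\mathrm{Ric}=\frac{\mathrm{scal}}ng$ there. For the second, decompose the cubic form $C(u)=(\nabla_u\mathrm{Ric})(u,u)=H_3+|u|^2H_1$. By \eqref{eq:lap}, $\Delta_0C=2(n+2)H_1$. On the other hand, by the contracted Bianchi identity $\operatorname{div}\mathrm{Ric}=\frac12d\,\mathrm{scal}$,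
\[
\Delta_0C=2\bigl(d\,\mathrm{scal}(u)+2\operatorname{div}\mathrm{Ric}(u)\bigr)=4\,d\,\mathrm{scal}(u).
\]
Thus $a_{3,1}=-\frac1{12}H_1=-\frac1{6(n+2)}d\,\mathrm{scal}(u)$, and it vanishes if and only if $d\,\mathrm{scal}=0$ at $m$. Requiring both at all $m$ means that $g$ is Einstein with constant scalar curvature. For $n=2$ the first condition is automatic and the second says that the Gauss curvature is constant.

\begin{remark}
We can now write the formulas of Section~\ref{sec:four} in curvature terms. For harmonic $f$ put $X=\langle\nabla f,\nabla\mathrm{scal}\rangle$ and $Y=\langle\nabla^2f,\mathrm{Ric}\rangle$ at $m$. Here $f_1=df(u)$, and $f_2=\frac12\nabla^2f(u,u)$ is trace-free. From $\langle u^iu^j,1\rangle=\frac1n\delta_{ij}$ and $\langle u^iu^ju^ku^l,1\rangle=\frac1{n(n+2)}(\delta_{ij}\delta_{kl}+\delta_{ik}\delta_{jl}+\delta_{il}\delta_{jk})$ we get $\langle f_1,a_3\rangle=-\frac{X}{6n(n+2)}$ and $\langle f_2,a_2\rangle=-\frac{Y}{6n(n+2)}$. Hence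
\begin{align*}
M_m-L_m&=-\tfrac{X+Y}{6n(n+2)}\,r^4+O(r^6),\\
M_m-f(m)&=-\tfrac{3X+2Y}{24n(n+2)}\,r^4+O(r^6),\\
L_m-f(m)&=\tfrac{X+2Y}{24n(n+2)}\,r^4+O(r^6).
\end{align*}
\end{remark}

\paragraph{Consequences for smooth metrics.} If the conditions hold for some $k\ge2$ at every point, then $A_2(m)$ holds for all $m$. For $n\ge3$ the metric is then Einstein, hence analytic in harmonic and in normal coordinates \cite[Thm~5.2]{DK}; for $n=2$ it has constant curvature and is analytic as well. This proves the claim about analyticity. Now let $k=\infty$. If one of $(i)_\infty$, $(ii)_\infty$, $(iii)_\infty$ holds at every point of a $C^\infty$ manifold, then the corresponding condition with $k=2$ does, the metric is analytic in a suitable atlas, and Theorem~\ref{thm:main}(b) gives the other conditions. The implication $(iv)_\infty\Rightarrow(iii)_\infty$ is trivial. So the equivalence for $k=\infty$ needs only a $C^\infty$ metric.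

\subsection{Level $k=3$}

Since $A_3$ contains $A_2$, we may assume $\mathrm{Ric}=\lambda g$ with $\lambda$ constant. Then, for unit $u$, $\operatorname{tr}R_u=\lambda$ and $\operatorname{tr}R_u'=\operatorname{tr}R_u''=\operatorname{tr}R_u'''=0$. Put
\[
Q(u)=\operatorname{tr}R_u^2,\qquad P(u)=(\nabla_uQ)(u)=2\operatorname{tr}(R_uR_u') .
\]
The traces of $s_1,\dots,s_4$ give
\[
\log\theta=-\tfrac\lambda6r^2-\tfrac1{180}Q\,r^4-\tfrac1{360}P\,r^5+O(r^6).
\]
The factor $e^{-\lambda r^2/6}$ is radial and cancels in $a$, and $P$ is odd. So
\[
a_2=a_3=0,\qquad a_4=-\tfrac1{180}\bigl(Q-\langle Q,1\rangle\bigr),\qquad a_5=-\tfrac1{360}P .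
\]
Of the three new equations $a_{5,1}=a_{4,2}=a_{3,3}=0$ in $A_3(m)$ the last holds already, and we must interpret the first two.

\paragraph{The equation $a_{4,2}=0$.} We have $Q(u)=R_{iajb}R_{kalb}\,u^iu^ju^ku^l$, and $\Delta_0Q$ is twice the sum of the contractions over the six pairs of indices.
\begin{itemize}
\item The pairs $(i,j)$ and $(k,l)$: contracting the first gives $\lambda\delta_{ab}R_{kalb}u^ku^l=\lambda^2|u|^2$, and the second gives the same.
\item The pairs $(i,k)$ and $(j,l)$: $R_{iajb}R_{ialb}u^ju^l=R_{jbia}R_{lbia}u^ju^l=\dot R(u,u)$, and $R_{iajb}R_{kajb}u^iu^k=\dot R(u,u)$.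
\item The pairs $(i,l)$ and $(j,k)$: $R_{iajb}R_{kaib}u^ju^k=R_{jbia}R_{kaib}u^ju^k$ and $R_{iajb}R_{jalb}u^iu^l=R_{iajb}R_{lbja}u^iu^l$. Both are $W(u,u)$, where $W_{jk}=R_{jxyz}R_{kzyx}$.
\end{itemize}
To find $W$, contract the Bianchi identity $R_{kzyx}+R_{kyxz}+R_{kxzy}=0$ with $R_{jxyz}$. The first term gives $W_{jk}$ and the third gives $-\dot R_{jk}$. The second gives $R_{jxyz}R_{kyxz}$; interchanging the names $y,z$ this is $R_{jxzy}R_{kzxy}$, and by skew-symmetry in the last pair of each factor it equals $R_{jxyz}R_{kzyx}=W_{jk}$. So $2W=\dot R$, and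
\begin{equation}\label{eq:lapQ}
\Delta_0Q=2\bigl(2\lambda^2|u|^2+3\dot R(u,u)\bigr).
\end{equation}
Write $Q=H_4+|u|^2H_2+c|u|^4$. By \eqref{eq:lap}, $\Delta_0Q=2(n+4)H_2+4c(n+2)|u|^2$, so $2(n+4)H_2$ is the trace-free part of $\Delta_0Q$. By \eqref{eq:lapQ}, $a_{4,2}=0$ if and only if $\dot R$ is a multiple of $g$ at $m$; since $\operatorname{tr}\dot R=|R|^2$, this is $\dot R=\frac{|R|^2}ng$.

\paragraph{The equation $a_{5,1}=0$.} Assume now $\dot R=\frac{|R|^2}ng$ on $M$. Let $T_p=\nabla_pQ$, a quartic form in $u$ for each $p$, so that $P=u^pT_p$. The operators $\Delta_0$ and $\partial_p$ act on the variable $u\in T_mM$. Since $\Delta_0$ is a metric contraction, it commutes with $\nabla_p$, and \eqref{eq:lapQ} gives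
\[
\Delta_0T_p=\nabla_p(\Delta_0Q)=\tfrac6n(\nabla_p|R|^2)\,|u|^2,\qquad \Delta_0^2T_p=12\,\nabla_p|R|^2 .
\]
From $\Delta_0(u^pT_p)=u^p\Delta_0T_p+2\partial_pT_p$, applied twice,
\[
\Delta_0^2P=u^p\Delta_0^2T_p+4\,\partial_p\Delta_0T_p=\Bigl(12+\frac{48}n\Bigr)\langle\nabla|R|^2,u\rangle .
\]
Write $P=H_5+|u|^2H_3+|u|^4H_1$. By \eqref{eq:lap}, $\Delta_0^2P=8(n+2)(n+4)H_1$. So $a_{5,1}=0$ at $m$ if and only if $d|R|^2=0$ at $m$. At all points this means that $|R|^2$ is constant, as $M$ is connected. This proves the description of level $3$.

\subsection{The levels are distinct}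

The condition at level $k+1$ implies that at level $k$, so it suffices to separate consecutive levels.

\emph{Level $1$ but not $2$.} Any metric that is not Einstein, or for $n=2$ any metric of nonconstant curvature.

\emph{Level $2$ but not $3$.} Take $S^2\times S^3$ with factors of curvature $2\mu$ and $\mu$, $\mu>0$. The Ricci curvatures of the factors are $1\cdot2\mu$ and $2\cdot\mu$, so the product is Einstein with $\lambda=2\mu$. A factor of dimension $d$ and constant curvature $c$ has
\[
\dot R_{ij}=c^2(\delta_{ib}\delta_{ae}-\delta_{ie}\delta_{ab})(\delta_{jb}\delta_{ae}-\delta_{je}\delta_{ab})=c^2(d-1-1+d)\delta_{ij}=2(d-1)c^2\delta_{ij},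
\]
where the sum is over $a,b,e$. This is $8\mu^2$ on $S^2$ and $4\mu^2$ on $S^3$, so $\dot R$ is not a multiple of $g$.

\emph{Level $3$ but not $4$.} Take $S^2\times S^2$ with unit factors. It is Einstein with $\lambda=1$, $\dot R=2g$ and $|R|^2=8$, so level $3$ holds. Level $4$ would force $a_4=0$ (recall that $A_k(m)$ contains $a_j=0$ for $j\le k$), i.e.\ $Q$ would be constant on unit vectors. For $u=(x,y)$ the endomorphism $R_u$ preserves the two factors and has the eigenvalues $|x|^2,0$ on the first and $|y|^2,0$ on the second, so $Q(u)=|x|^4+|y|^4$. On unit vectors this is $1$ for $y=0$ and $\frac12$ for $|x|^2=|y|^2=\frac12$.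

This completes the proof of Theorem~\ref{thm:smooth}. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{source}
\emph{On Mean Value Theorems For Small Geodesic Spheres In Riemannian Manifolds},
\texttt{https://dml.cz/bitstream/handle/10338.dmlcz/128352/CzechMathJ\_42-1992-3\_15.pdf}.

\bibitem{DK}
DeTurck and Kazdan, Ann. Sci. \'ENS \textbf{14} (1981), Theorem~5.2.

\bibitem{GT}
Gilbarg and Trudinger, Theorem~6.6 (Schauder estimates) and Theorem~3.7 (maximum principle).

\end{thebibliography}

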